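# Fair coins with memory: exponential ergodicity of stochastic Ising models in the uniform norm

## 1. Two coins that watch each other

Take two coins $x,y\in\{0,1\}$ and let them flip at random times in two different ways.

Dynamics A: each coin flips at rate $1$, regardless of the other. Dynamics B: coin $x$ flips at rate $1+y$ and coin $y$ flips at rate $1+x$. In B a coin flips faster when the other one shows $1$, but its rate never depends on its own value. So in both dynamics the rate of a jump equals the rate of the reverse jump, and the uniform law on the four states is reversible.

How fast is the start forgotten? For A the functions $(-1)^x$, $(-1)^y$, $(-1)^{x+y}$ are eigenfunctions and decay at rates $2,2,4$. For B the states form a cycle $00,\,01,\,11,\,10$ with jump rates $1,2,2,1$ along its edges. The function equal to $1$ at $01$, to $-1$ at $10$ and to $0$ elsewhere is multiplied by $-(1+2)=-3$ by the generator, so it decays at rate $3$. The other functions to consider are symmetric in the two coins, with values $a$ at $00$, $b$ at $01$ and $10$, $c$ at $11$. The backward equation reads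
$$a'=2(b-a),\qquad b'=(a-b)+2(c-b),\qquad c'=4(b-c).$$
With $p=b-a$ and $r=c-b$ this becomes $p'=-3p+2r$, $r'=p-6r$, whose decay rates solve $(3-\lambda)(6-\lambda)-2=\lambda^2-9\lambda+16=0$. Hence $\lambda=(9\pm\sqrt{17})/2$, about $2.44$ and $6.56$. All decay rates of B exceed $2$.

So both dynamics forget the start exponentially fast. Both have minimal flip rate $1$, and both decay at rate at least $2$, twice the minimal flip rate. We shall see in Section 3 that this is a general fact for the $L_2$ norm, for any number of coins. For two coins the choice of norm does not matter, since all norms on a four-dimensional space are equivalent.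

Now take infinitely many coins. Each coin's flip rate may depend on the other coins but not on itself, and all rates stay between two positive constants. If every coin flips independently at rate $1$, the start is forgotten exponentially fast, uniformly over all starting configurations. Is the same true for every other choice of such rates? The lecture proves that the answer is no.

## 2. Stochastic Ising models and two norms

Let $S$ be a countable set and $X=\{-1,1\}^S$ with the product topology. Write $\eta_x$ for $\eta$ with the spin at $x$ flipped, and $\sigma_R(\eta)=\prod_{y\in R}\eta(y)$ for finite $R\subset S$.

**Definition (potential).** A potential is a collection of real numbers $\{J_R\}$, indexed by the finite $R\subset S$, with $\sum_{R\ni x}|J_R|<\infty$ for every $x$.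

**Definition (Gibbs state).** A probability measure $\nu$ on $X$ is a Gibbs state for $\{J_R\}$ if for every finite $T\subset S$, every $\zeta\in\{-1,1\}^T$ and $\nu$-a.e. $\eta$, the $\nu$-conditional probability that the configuration on $T$ is $\zeta$, given that off $T$ it agrees with $\eta$, is
$$\frac1{Z_T(\eta)}\exp\Big[\sum_{R\cap T\ne\emptyset}J_R\,\sigma_R(\zeta\eta)\Big],$$
where $\zeta\eta$ is $\zeta$ on $T$ and $\eta$ off $T$, and $Z_T(\eta)$ normalizes. The set $\mathcal G$ of Gibbs states is nonempty and may have more than one element.

For $J\equiv0$ the formula says that, given the outside, the configuration on $T$ is uniform. So $\mathcal G=\{\nu\}$, where $\nu$ is the law of independent fair coins.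

**Definition (spin system).** A spin system is the Markov process with generator
$$\Omega f(\eta)=\sum_{x\in S}c(x,\eta)\,[f(\eta_x)-f(\eta)],$$
where the rates $c(x,\eta)\ge0$ are continuous in $\eta$, $\sup_{x,\eta}c(x,\eta)<\infty$ and $\sup_x\sum_u\sup_\eta|c(x,\eta_u)-c(x,\eta)|<\infty$. Its semigroup is $S(t)$.

For continuous $f$ let $\Delta_f(x)=\sup\{|f(\eta)-f(\zeta)|:\eta=\zeta\text{ off }x\}$ and $D(X)=\{f:\sum_x\Delta_f(x)<\infty\}$. If $f=1_{\{\eta(x_0)=1\}}$, then $\Delta_f(x_0)=1$ and all other $\Delta_f(x)$ vanish. The generator is defined on $D(X)$, its closure $\overline\Omega$ in $C(X)$ generates $S(t)$, and $D(X)$ is a core for $\overline\Omega$ (Liggett, *Interacting Particle Systems*, Thm I.3.9).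

**Definition (stochastic Ising model).** A spin system is a stochastic Ising model with respect to $\{J_R\}$ if $c(x,\eta)>0$ for all $x,\eta$, and for each $x$ the quantity $c(x,\eta)\exp\big[\sum_{R\ni x}J_R\sigma_R(\eta)\big]$ does not depend on $\eta(x)$. It is uniformly positive if $\inf_{x,\eta}c(x,\eta)>0$.

For example, let $S=\{1,2\}$ with $J_{\{1,2\}}=\beta$ and all other $J_R=0$. The rates $c(1,\eta)=c(2,\eta)=e^{-\beta\eta(1)\eta(2)}$ qualify, since the product in the definition is then $1$. For $J\equiv0$ the condition says precisely that the rate at $x$ does not depend on the spin at $x$, as in dynamics A and B.

Every $\nu\in\mathcal G$ is reversible, hence invariant, for every stochastic Ising model with respect to $\{J_R\}$, so $S(t)$ extends to a contraction semigroup on $L_2(\nu)$.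

**Definition (exponential ergodicity in the uniform norm).** There are a probability measure $\mu$ and an $\varepsilon>0$ such that every $f\in D(X)$ has a constant $C_f<\infty$ with
$$\sup_{\eta\in X}\Big|S(t)f(\eta)-\int f\,d\mu\Big|\le C_fe^{-\varepsilon t}\qquad\text{for all }t\ge0.$$

**Definition (exponential ergodicity in $L_2(\nu)$, $\nu\in\mathcal G$).** There is an $\varepsilon>0$ such that for all $f\in L_2(\nu)$ and $t\ge0$
$$\Big\|S(t)f-\int f\,d\nu\Big\|_{L_2(\nu)}\le e^{-\varepsilon t}\Big\|f-\int f\,d\nu\Big\|_{L_2(\nu)}.$$

For $L_2$ the following is known: if two uniformly positive stochastic Ising models have the same potential and $\nu\in\mathcal G$, then one is exponentially ergodic in $L_2(\nu)$ if and only if the other is. The question, whose stated source is "Stochastic Ising Models", https://github.com/lollox1k/Thesis, is whether the same holds in the uniform norm: are any two uniformly positive stochastic Ising models with the same potential either both or neither exponentially ergodic in the uniform norm? The answer is no, already for $J\equiv0$.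

**Theorem 1.** There is a countable set $S$ such that for the potential $J_R\equiv0$ (so $\mathcal G=\{\nu\}$ with $\nu$ the product of fair coins) there are two uniformly positive stochastic Ising models on $\{-1,1\}^S$ with the following properties.

- Model I, $c\equiv1$, is exponentially ergodic in the uniform norm.
- Model II has rates that each depend on a bounded number of coordinates. There are a one-coordinate function $f\in D(X)$ with $0\le f\le1$ and $\int f\,d\nu=\frac12$, and a probability measure $\lambda_0$ on $X$, such that $\int S(t)f\,d\lambda_0\ge0.99$ for all $t\ge0$. Hence Model II is not exponentially ergodic in the uniform norm. It is not even ergodic: it has an invariant measure that is not a Gibbs state.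

Model II is exponentially ergodic in $L_2(\nu)$.

The set $S$ in the proof is tree-like with exponential growth. Nothing is claimed about restricted choices of $S$ such as $\mathbb Z^d$.

From now on we write spins in $\{0,1\}$, via $\omega=(1+\eta)/2$.

## 3. Independent flips, and the $L_2$ gap for fair coins

**Step 1. Model I is exponentially ergodic in the uniform norm.** Resample each site by a fair bit at rate $2$; since half the resamplings change the spin, this produces flip rate $1$. Run two copies from $\eta$ and $\zeta$ with the same clocks and bits. At site $x$ they agree from the first ring on, so they disagree there at time $t$ with probability at most $e^{-2t}$. Changing coordinates one at a time and using continuity of $f$, $|f(\eta)-f(\zeta)|\le\sum_{x:\eta(x)\ne\zeta(x)}\Delta_f(x)$. Therefore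
$$|S(t)f(\eta)-S(t)f(\zeta)|\le e^{-2t}\sum_x\Delta_f(x),\qquad f\in D(X).$$
Integrating over $\zeta\sim\nu$, which is invariant, gives the definition with $\mu=\nu$, rate $2$ and $C_f=\sum_x\Delta_f(x)$.

**Lemma 2.** Consider a uniformly positive stochastic Ising model for $J\equiv0$, and let $c_0=\inf c>0$. Then for all $f\in L_2(\nu)$ and $t\ge0$
$$\Big\|S(t)f-\int f\,d\nu\Big\|_2\le e^{-2c_0t}\Big\|f-\int f\,d\nu\Big\|_2 .$$

*Proof.* Let $f\in D(X)$. Both $\nu$ and $c(x,\cdot)$ are unchanged under $\eta\mapsto\eta_x$. Averaging $\int f(\eta)c(x,\eta)[f(\eta_x)-f(\eta)]\,d\nu$ with its image under this map gives
$$-\int f\,\Omega f\,d\nu=\tfrac12\sum_x\int c(x,\eta)\,(f(\eta_x)-f(\eta))^2\,d\nu\ \ge\ \tfrac{c_0}2\sum_x\int(f(\eta_x)-f(\eta))^2\,d\nu .$$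
The Efron–Stein inequality says $\mathrm{Var}_\nu f\le\sum_x\int\mathrm{Var}_xf\,d\nu$, where $\mathrm{Var}_x$ is the variance in the coordinate $x$ alone. (For infinitely many coordinates, apply it to the conditional expectation of $f$ given the first $N$ coordinates, use Jensen's inequality on the right, and let $N\to\infty$.) For a fair coin $\mathrm{Var}_xf=\frac14(f(\eta_x)-f(\eta))^2$. Thus
$$-\int f\,\Omega f\,d\nu\ \ge\ 2c_0\,\mathrm{Var}_\nu f .$$
If $h$ is in the domain of $\overline\Omega$, choose $h_i\in D(X)$ with $h_i\to h$ and $\Omega h_i\to\overline\Omega h$ uniformly; the inequality passes to the limit, so $-\int h\,\overline\Omega h\,d\nu\ge2c_0\mathrm{Var}_\nu h$. For $f\in D(X)$ the function $S(t)f$ is in the domain, its mean $\int S(t)f\,d\nu$ is constant in $t$ by invariance, and so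
$$\frac{d}{dt}\mathrm{Var}_\nu(S(t)f)=2\int S(t)f\;\overline\Omega S(t)f\,d\nu\le-4c_0\,\mathrm{Var}_\nu(S(t)f).$$
Integrate this inequality and take square roots. Since $D(X)$ is dense in $L_2(\nu)$ and $S(t)$ is a contraction there, the claim extends to $L_2(\nu)$. $\square$

So every model considered today is exponentially ergodic in $L_2(\nu)$, and in particular Model II below will be.

## 4. A lost factor $2^{N/2}$, and rules that only look one way

Can Lemma 2 be upgraded to the uniform norm? With $N$ coins each configuration has mass $2^{-N}$, so $\|f\|_\infty\le2^{N/2}\|f\|_2$, and Lemma 2 gives
$$\Big\|S(t)f-\int f\,d\nu\Big\|_\infty\le2^{N/2}e^{-2c_0t}\Big\|f-\int f\,d\nu\Big\|_2 .$$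
For two coins this settles everything. For infinitely many coins there is no such comparison: the indicator that $N$ given coins all show $1$ has uniform norm $1$ and $L_2$ norm $2^{-N/2}$. The argument stops exactly here, when a null set of starting configurations is allowed.

So let us look for a counterexample: a dynamics that, from the all-ones start, keeps some coin biased forever. The obvious plan is a tree in which each coin listens to its children and copies their majority. But a coin whose rate ignores its own value can never be told which value to take. It can only be told when to be replaced by a fair bit.

Here is how badly this hurts. Suppose the coins other than $v$ evolve without regard to $x_v$, and $v$ flips at a rate $c(v,\omega)\ge c_0$ determined by the others. Given the trajectory of the others,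
$$E[2x_v(t)-1]=(2x_v(0)-1)\exp\Big(-2\int_0^tc(v,\omega(r))\,dr\Big),$$
so $|P(x_v(t)=1)-\frac12|\le\frac12e^{-2c_0t}$. A rule in which information only flows from children to parent leaves the parent a fair coin, however the children vote. The children must feel the parent as well. The next section shows what feedback can do.

## 5. Writing a one with fair bits

Let $g$ be a positive integer, $u\in\{0,1\}$ a "parent" and $y=(y_1,\dots,y_g)\in\{0,1\}^g$ its "children". Write $|y|=\#\{l:y_l=1\}$.

**Definition (local chain).** The state $(u,y)$ is driven by the rings of processes $F_u,F_1,\dots,F_g$, each ring carrying a bit $b$.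

- A ring of $F_u$ sets $u:=b$ if $|y|\ge\frac34g$, and does nothing otherwise.
- A ring of $F_l$ sets $y_l:=b$ if $u=1$, and does nothing otherwise.

Let $A=\{u=1\}\cup\{u=0,\ |y|\ge\frac34g\}$.

The set $A$ is invariant: $u$ can become $0$ only when $|y|\ge\frac34g$, and $y$ can change only when $u=1$.

Take $g=1$. The states are $(1,0),(1,1),(0,1)$, which form $A$, and the frozen state $(0,0)$. With Poisson rings of rate $2K$ and fair bits, the chain on $A$ is a walk on the path $(1,0)$, $(1,1)$, $(0,1)$ with jump rate $K$ in both directions along each edge. It equilibrates to the uniform law on three states, so $u=1$ has limiting probability $\frac23$. If $y=1$ at the start we are in $A$, whatever $u$ is. So the information "$y=1$" pushed $u$ toward $1$, although only fair bits were used. For $g=4$ there are $16$ states with $u=1$ and $5$ states with $u=0$ and $|y|\ge3$, and the limit is $\frac{16}{21}$. For large $g$, states with $u=0$ in $A$ are rare, because few $y$ have $|y|\ge\frac34g$. There is a price: under the uniform law on $A$, given $u=1$, the children are fair coins. The message has moved from the children to the parent and has been erased below.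

**Definition (test).** The test over $[a,b)$ is passed if from every starting state in $A$ at time $a$, the local chain driven by the rings and bits in $[a,b)$ ends with $u=1$.

**Lemma 3.** Let $g=80$. Let $F_u,F_1,\dots,F_g$ be independent Poisson processes of rate $2K$ with independent fair bits, let $d\sim\mathrm{Exp}(1)$ be independent of them, and let $\delta_K$ be the probability that the test over an interval of length $d$ fails. For $K$ large enough, $\delta_K\le2e^{-10}$.

*Proof.* Rescale time so that the processes have rate $1$ and the interval has length $2Kd$. We first make all trajectories from $A$ merge. In a unit of time there is a probability $\rho=\rho(g)>0$ that $F_u$ rings exactly once, with bit $1$, and afterwards each $F_l$ rings at least once. On this event, consider all trajectories that are in $A$ at the beginning of the unit. Just before the ring of $F_u$ they are still in $A$. Those with $u=0$ have $|y|\ge\frac34g$ and are set to $u=1$. Those with $u=1$ keep $u=1$, whether or not the ring acts. After that $u=1$ for the rest of the unit, so every $y_l$ gets the same bits in all trajectories. Hence they coincide at the end of the unit. By independence over disjoint units, the trajectories have not all coalesced by time $t$ with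 probability at most $(1-\rho)^{\lfloor t\rfloor}$.

On $A$ the jump rates are symmetric: $u$ flips at the same rate in both directions while $|y|\ge\frac34g$, and each $y_l$ flips at the same rate in both directions while $u=1$. So the uniform law $\pi_A$ on $A$ is stationary. Add a trajectory started from $\pi_A$, independent of the rings; it has law $\pi_A$ at time $t$. If all trajectories have coalesced, they all agree with this one. Therefore
$$P(\text{test of length }t\text{ fails})\le(1-\rho)^{\lfloor t\rfloor}+\pi_A(u=0).$$
There are $2^g$ states with $u=1$, so $\pi_A(u=0)\le P(\mathrm{Bin}(g,\frac12)\ge\frac34g)\le e^{-2(g/4)^2/g}=e^{-g/8}=e^{-10}$ by Hoeffding's inequality. Finally $E(1-\rho)^{\lfloor2Kd\rfloor}\to0$ as $K\to\infty$ by dominated convergence, so for large $K$ it is at most $e^{-10}$. $\square$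

## 6. The tree with gates: Model II

We now stack such local chains in a tree. Each use of a group of children erases it, so a node needs many groups, used rarely and one at a time. Which group is used when is decided by gates, themselves made of fair coins.

**Constants.** Let $q=\frac1{100}$, $g=80$, $\kappa=2^{-20}$, $\theta=20\cdot2^{20}$, so $\kappa\theta=20$. Further:

- $m$ is an integer with $(\theta+1)^2/m\le1/40000$; $p_0=2^{-m}$; $k=2^{m-20}$, so $kp_0=\kappa$;
- $\varepsilon\in(0,1]$ satisfies $(2\theta+3200)\varepsilon\le10^{-3}$;
- $K\ge1$ is fixed so large that $\delta_K\le2e^{-10}$ in Lemma 3; it depends only on $g$.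

**Sites.** Let $\mathcal T$ be the infinite rooted tree in which each node $v$ has $kg$ children $(v,j,l)$, $1\le j\le k$, $1\le l\le g$. The set $\{(v,j,l):1\le l\le g\}$ is group $j$ of $v$. The set $S$ consists of one value site for each node $v$, with spin $x_v$, and $m$ gate sites for each pair $(v,j)$. Gate $(v,j)$ is open if its $m$ spins all equal $1$, and closed otherwise. The gates $(v,1),\dots,(v,k)$ are called the gates of $v$. For a non-root node $v$ in group $j$ of its parent $u$, let $\gamma_v$ be gate $(u,j)$. For the root, $\gamma_v$ is by convention always closed.

**Rates of Model II.** Gate sites flip at rate $1/m$. Value sites flip at rate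
$$c(v,\omega)=\varepsilon+K\max(D_v,U_v),$$
where

- $D_v=1$ if for some $j$ gate $(v,j)$ is open and at least $\frac34g=60$ nodes of group $j$ of $v$ have value $1$; otherwise $D_v=0$;
- $U_v=1$ if $v$ has a parent $u$, $\gamma_v$ is open and $x_u=1$; otherwise $U_v=0$.

While gate $(v,j)$ is open, and if nothing else interferes, $v$ and its group $j$ run the local chain: $D_v$ lets the children act on $v$, and $U$ is the feedback of $v$ on them.

**Step 1. Model II is a uniformly positive stochastic Ising model for $J\equiv0$.** Neither $D_v$ nor $U_v$ depends on $x_v$, so no rate depends on the spin at its own site. Also $\min(\varepsilon,1/m)\le c\le K+1$. The rate of a value site depends on at most $km$ gate spins of $v$, $kg$ children, $m$ spins of $\gamma_v$ and one parent, that is, on at most $M:=km+kg+m+1$ coordinates. So each $c(x,\cdot)$ is continuous, and $\sup_x\sum_u\sup_\eta|c(x,\eta_u)-c(x,\eta)|\le MK<\infty$. By Lemma 2, Model II is exponentially ergodic in $L_2(\nu)$.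

The initial law $\lambda_0$: all values are $1$, and all gate spins are independent fair bits.

Here are rough magnitudes. A gate is open a fraction $p_0$ of the time, and an open stretch lasts an $\mathrm{Exp}(1)$ time. A node has $k$ gates, so some gate of it is open only a fraction of about $\kappa$ of the time, but in a window of length $\theta$ about $k\theta p_0=20$ openings of its gates are expected. In such a window the spontaneous noise, of total resampling rate $2\varepsilon$, rarely strikes. So a typical node is rewritten several times between noise hits, each time from a fresh group.

## 7. Cutting the tree at depth $n$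

**Step 1. Define the truncation.** For $n\ge1$ let $c_n=c$, except that $c_n(v,\omega)=\varepsilon+KU_v$ for value sites of nodes $v$ of depth $n$. Let $\Omega_n$ and $S_n(t)$ be the generator and semigroup. These rates satisfy the same conditions as $c$. Let $B_n$ be the finite set of value sites of depth $\le n$ together with gate sites of nodes of depth $\le n-1$. Rates in $B_n$ under $c_n$ depend only on spins in $B_n$, so $B_n$ evolves as an autonomous finite Markov chain. Indeed, if $f$ depends only on $B_n$, so does $\Omega_nf$. The function $e^{t\Omega_n}f$, computed on this finite-dimensional space, solves $w'=\Omega_nw$ with $w(0)=f$, and by uniqueness of the solution it equals $S_n(t)f$.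

**Step 2. The truncations converge.** For $f\in D(X)$,
$$\|\Omega_nf-\Omega f\|_\infty\le K\sum_{v:\,\text{depth }n}\Delta_f(v)\longrightarrow0,$$
because these sums are pieces of a convergent series over disjoint sets of sites. The set $D(X)$ is a core for the closures of $\Omega$ and of all $\Omega_n$ (Liggett, Thm I.3.9). The Trotter–Kurtz theorem (ibid., Thm I.2.12) says: if the generators converge on a core of the limit generator that is contained in the domains of all approximating generators, the semigroups converge strongly. So
$$S_n(t)f\to S(t)f\quad\text{uniformly on }X,\ \text{for each }t\ge0,\ f\in C(X).\tag{1}$$

**Proposition 4.** In the $n$-th truncation started from $\lambda_0$, $P(x_{\rm root}(t)=1)\ge1-q=0.99$ for all $0\le t\le n$.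

**Step 3. Proposition 4 implies Theorem 1.** Let $f=x_{\rm root}$; then $0\le f\le1$ and $\int f\,d\nu=\frac12$. Fix $t$. For all $n\ge t$, $\int S_n(t)f\,d\lambda_0\ge0.99$, so $\int S(t)f\,d\lambda_0\ge0.99$ by (1).

Suppose Model II were exponentially ergodic in the uniform norm, with limit $\mu$. For $\varphi\in D(X)$, invariance of $\nu$ gives $\int\varphi\,d\nu=\int S(t)\varphi\,d\nu\to\int\varphi\,d\mu$, and $D(X)$ is dense in $C(X)$, so $\mu=\nu$. Then
$$0.49\le\int S(t)f\,d\lambda_0-\int f\,d\nu\le C_fe^{-\varepsilon't}\qquad\text{for all }t\ge0$$
with some $\varepsilon'>0$, which is absurd for large $t$.

Finally, $X$ is compact, so the averages $T^{-1}\int_0^T\lambda_0S(t)\,dt$ have weak limit points as $T\to\infty$. Such a limit is invariant, because the averages for $T$ change under $S(r)$ by at most $2r/T$ in total mass. It gives the continuous function $f$ mean at least $0.99$, so it differs from $\nu$, the only Gibbs state. With Section 3 and Section 6, Step 1, this is Theorem 1. $\square$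

What remains is Proposition 4. From now on $n$ is fixed and we work with the finite chain on $B_n$. The height of a node of depth $\le n$ is $h=n-\text{depth}$.

## 8. Clocks, bits and stationary gates

**Step 1. Build the chain from independent sources.** Each value site $v$ has independent Poisson processes $N_v$ (rate $2\varepsilon$) and $F_v$ (rate $2K$) on $[0,\infty)$, every ring carrying an independent fair bit. At a ring of $N_v$ set $x_v:=$ bit. At a ring of $F_v$ set $x_v:=$ bit if $\max(D_v,U_v)=1$ at that moment, and do nothing otherwise; here $D_v:=0$ at height $0$. A resampling changes the spin with probability $\frac12$, so the flip rates are $\varepsilon+K\max(D_v,U_v)$, exactly those of the truncation. The gates evolve autonomously; under $\lambda_0$ they are stationary and independent of all $N,F$. We extend them to stationary processes indexed by $t\in\mathbb R$. All processes are right-continuous.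

**Step 2. Remove one null set.** Almost surely all ring and flip times are locally finite, no two times belonging to different processes (including flips of different gate spins) coincide, none equals $0$, and every open or closed stretch of every gate is bounded. We restrict the sample space to this event. It does not depend on any time parameter, so statements about random times are safe. Sample points are denoted by $w$.

**Step 3. Record the independence.** For a node $v$, let $\mathcal H_v$ be the $\sigma$-field generated by $N,F$ and the gates of $v$ and of all its descendants in the truncated tree. It does not include $\gamma_v$. Let $\mathcal A_v$ be the $\sigma$-field of the gates of $v$. The $\sigma$-fields $\mathcal H_{(v,j,l)}$ of the children, $\mathcal A_v$, and those of $N_v$ and $F_v$ are independent.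

## 9. Statistics of one gate

A gate consists of $m$ independent stationary spins flipping at rate $1/m$. An opening is a time at which it becomes open, a closing a time at which it becomes closed.

**Lemma 5.** For one gate the following hold.

- (G1) It is open at a fixed time with probability $p_0$. The expected numbers of closings and of openings in an interval of length $L$ are both $Lp_0$. The probability that it is open at some time in a given interval of length $L$ is at most $p_0(1+L)$.
- (G2) For a bounded interval $J$ and measurable $\varphi\ge0$, with $[a,b)$ running over the open stretches with $a\in J$ and with $d\sim\mathrm{Exp}(1)$: $E\sum\varphi(b-a)=|J|\,p_0\,E\varphi(d)$.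
- (G3) Let $r$ be the probability, from a state with exactly one spin equal to $0$, of being open at some time in $[0,\theta]$. Then $r\le(\theta+1)^2/m\le1/40000$.
- (G4) The expected number of closings in an interval $J$ that are followed by an opening within time $\theta$ is $|J|p_0r$.
- (G5) The gate opens during a given interval of length $\theta$ with probability at least $\theta p_0(1-r)\ge\frac12\theta p_0$.

*Proof.* (G1) The stationary law is uniform on $2^m$ states. An open gate closes at rate $m\cdot\frac1m=1$, giving $Lp_0$ closings. Openings occur at rate $\frac1m$ from each of the $m$ states with exactly one $0$, giving $L\cdot m2^{-m}\cdot\frac1m=Lp_0$ openings. If the gate is open at some time in the interval, it is open at the start or opens in the interval.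

(G2) Let $o_1<o_2<\cdots$ be the successive openings after the start of $J$. By the strong Markov property at $o_i$, the stretch starting there has an $\mathrm{Exp}(1)$ length independent of the past up to $o_i$, hence of the event $\{o_i\in J\}$. So the left side is $\sum_iP(o_i\in J)E\varphi(d)$, and $\sum_iP(o_i\in J)=|J|p_0$ by (G1).

(G3) By symmetry $r$ does not depend on which spin is $0$. If the gate becomes open at a time $\le\theta$, then its expected open time during the next unit of time is at least $E\min(d,1)=1-e^{-1}\ge\frac12$. A spin has changed its value between times $0$ and $t$ with probability $\frac12(1-e^{-2t/m})\le t/m$. To be open at $t$, the spin at $0$ must have changed and the other $m-1$ must not. Thus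
$$\frac r2\le\int_0^{\theta+1}\Big(\frac{1+e^{-2t/m}}2\Big)^{m-1}\frac{1-e^{-2t/m}}2\,dt\le\int_0^{\theta+1}\frac tm\,dt=\frac{(\theta+1)^2}{2m}.$$

(G4) Immediately after a closing exactly one spin is $0$. Apply the strong Markov property at the successive closings and (G1).

(G5) The probability equals the expected number of openings in the interval that are not followed by another opening in it, since there is one such opening or none. An opening that is followed by another one in the interval corresponds, injectively, to the closing right after it. That closing lies in the interval and is followed by an opening within $\theta$, so by (G4) the expected number of these is at most $\theta p_0r$. Subtract from $\theta p_0$, and use $r\le\frac12$. $\square$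

## 10. Certified nodes: the statement to be proved by induction

We want to say "node $v$ is reliable at time $s$" in a form that can be passed up the tree. Two features need care. First, when $\gamma_v$ opens, $v$ serves as a child of its parent and may be erased. So the certificate should promise $x_v=1$ only if $\gamma_v$ has been closed for a time $\theta$, during which $v$ can be rewritten. Second, the parent will use the certificate at a random time, the opening time $\tau_1$ of its own gate. So the promise must hold at every sample point and every time, not just almost surely at each fixed time. And the certificate must not look at $\gamma_v$, so that it is independent of $\tau_1$.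

**Lemma 6 (Main Lemma).** For every node $v$ of height $h$ there are events $G_v(s)$, $s\in[0,h]$, such that:

- (a) $\{(s,w):w\in G_v(s)\}\in\mathcal B([0,h])\otimes\mathcal H_v$;
- (b) for every sample point and every $s\in[0,h]$: if $G_v(s)$ occurs and $\gamma_v$ is closed throughout $[(s-\theta)^+,s)$, then $x_v(s-)=1$ (for $s=0$: $x_v(0)=1$);
- (c) $P(G_v(s))\ge1-q$ for each $s\in[0,h]$.

**Lemma 6 implies Proposition 4.** For the root, $h=n$ and $\gamma_v$ is always closed. So $P(x_{\rm root}(s-)=1)\ge1-q$ for $0<s\le n$. At a fixed time $s$ there is almost surely no ring, so $x_{\rm root}(s)=x_{\rm root}(s-)$ almost surely. For $s=0$ the claim is trivial. $\square$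

The proof of Lemma 6 is by induction on $h$. For $h=0$ only $s=0$ occurs. Take $G_v(0)$ to be the whole space; (b) holds because all values start at $1$. Now let $h\ge1$ and suppose that the lemma holds for height $h-1$. For $s\in[0,h]$ put $I=[(s-\theta)^+,s]$.

**Definition (the event $G_v(s)$).** It is the event that (E1), (E2) and (E3) all hold.

- (E1) $N_v$ has no ring in $I$.
- (E2) No gate of $v$ is open at any time in $[(s-1)^+,s]$.
- (E3) Either (E3′) or (E3″) holds:
  - (E3′) $s<\theta$ and no gate of $v$ is open at any time in $[0,s]$;
  - (E3″) some gate of $v$ is open at some time in $I$, and, with $\tau_2=\sup\{t<s:\text{some gate of }v\text{ is open at }t\}$, with $(v,j)$ the gate that closes at $\tau_2$, and with $[\tau_1,\tau_2)$ its maximal open stretch ending there, the following seven items hold: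
    1. $\tau_1>(s-\theta)^+$;
    2. no other gate of $v$ is open at any time in $[\tau_1,\tau_2)$;
    3. gate $(v,j)$ is closed on $[\tau_1-\theta,\tau_1)$;
    4. no $N$-ring at the children $(v,j,l)$, $1\le l\le g$, in $[\tau_1,\tau_2]$;
    5. no gate of the children $(v,j,l)$, $1\le l\le g$, is open at any time in $[\tau_1,\tau_2)$ (vacuous if the children have height $0$);
    6. $G_{(v,j,l)}(\tau_1)$ occurs for at least $\frac34g$ of the indices $l$;
    7. the test with $F_u=F_v$, $F_l=F_{(v,j,l)}$ over $[\tau_1,\tau_2)$ is passed.

The last opened group is thus required to have carried out one clean run of the local chain, with certified children at its start.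

**Step 1. The definition makes sense.** Assume (E2) and the first clause of (E3″), and let $t\in I$ be a time at which a gate of $v$ is open. By (E2), $t<(s-1)^+$, so $s>1$. No gate of $v$ is open in $[s-1,s]$, hence $\tau_2\le s-1$. The stretch containing $t$ ends after $t$ and no later than $s-1$, so $\tau_2>t\ge(s-\theta)^+$. By local finiteness some gate closes at $\tau_2$, and only one does, since no two flip times coincide. Given item 1 as well,
$$0\le(s-\theta)^+<\tau_1<\tau_2\le s-1\le h-1.\tag{2}$$
So item 6 refers to a time in $(0,h-1]$, where the children's events, of height $h-1$, are defined. Going down one level costs at least one unit of time, which is why height $h$ suffices for times up to $h$. By (2), case (E3″) is void when $h=1$.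

## 11. Measurability of the certificates

This section proves (a). We need it because item 6 evaluates the children's events at a random time. "Measurable" refers to $(s,w)$ and $\mathcal B([0,h])\otimes\mathcal H_v$; all the processes used belong to $v$ or its descendants.

**Step 1. Events over intervals.** Ring-counting functions, opening-counting functions and gate states are right-continuous in time, and their left limits are left-continuous; hence all are jointly measurable in time and $w$. "No ring in $[a,b]$" says that the count at $b$ equals the left limit of the count at $a$. "Closed throughout $[a,b)$", for $a<b$, says that the gate is closed at $a$ and that the left limit at $b$ of the opening count equals its value at $a$; closed intervals are treated in the same way. So these events are jointly measurable in the endpoints and $w$, and remain measurable when measurable functions of $(s,w)$ are substituted for the endpoints.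

**Step 2. The random times and the index.** By right-continuity of the gates,
$$\{\tau_2>a\}=\bigcup_{t\in\mathbb Q,\,t>a}\{s>t\}\cap\{\text{some gate of }v\text{ is open at }t\},$$
so $\tau_2$ is measurable. The index $j$ is read off from the gate states just before and at $\tau_2$. The time $\tau_1$ is the last opening of gate $(v,j)$ before $\tau_2$; for fixed $j$, the last opening before $t$ exceeds $a$ exactly when $t>a$ and the opening count has a left limit at $t$ larger than its value at $a$, which is jointly measurable in $(t,w)$. So $j$ and $\tau_1$ are measurable on the measurable set where they are defined.

**Step 3. The test.** Whether the test over $[a,b)$ is passed depends only on the rings and bits in $[a,b)$. Let $0<a<b$, and let $a_i,b_i$ be the largest multiples of $2^{-i}$ strictly below $a$ and $b$. Ring times are locally finite and $a_i\uparrow a$, $b_i\uparrow b$ strictly from below, so for large $i$ there are no rings in $[a_i,a)$ or in $[b_i,b)$. Then $[a_i,b_i)$ contains the same rings as $[a,b)$, and the test has the same outcome. For each $i$ the pair $(a_i,b_i)$ takes countably many values, so the outcome over $[a_i,b_i)$ is jointly measurable in $(a,b,w)$; so is the pointwise limit.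

**Step 4. The children's events.** By (a) for the children, for each fixed $j,l$ the indicator of $G_{(v,j,l)}(t)$ is jointly measurable in $(t,w)$, with respect to $\mathcal B([0,h-1])\otimes\mathcal H_{(v,j,l)}$. Compose it with $(s,w)\mapsto(\tau_1(s,w),w)$ on the measurable set where $0<\tau_1\le h-1$ and the index has the given value $j$, and combine the finitely many values of $j$. This proves (a).

## 12. A certificate forces the value one

This section proves (b), with no probability in it. Let $G_v(s)$ occur and let $\gamma_v$ be closed on $[(s-\theta)^+,s)$. For $s=0$ there is nothing to show, since $x_v(0)=1$.

**Step 1. Case (E3′).** Here $s<\theta$, so $\gamma_v$ is closed on $[0,s)$ and $U_v=0$ there. No gate of $v$ is open, so $D_v=0$. By (E1) $N_v$ does not ring. So $x_v$ keeps its initial value $1$ and $x_v(s-)=1$.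

**Step 2. Case (E3″): the start of the stretch.** Gate $(v,j)$ is the gate $\gamma$ of each child $(v,j,l)$. By item 3 it is closed on $[(\tau_1-\theta)^+,\tau_1)$. Statement (b) for the children holds at every sample point and every time in $[0,h-1]$, so it may be applied at $\tau_1$. With item 6 it gives value $1$ at $\tau_1-$ for at least $\frac34g$ of these children. A gate flips at $\tau_1$, so no ring occurs there and no value changes. Hence the state of $(x_v;(x_{(v,j,l)})_l)$ at $\tau_1$ lies in $A$, whatever $x_v$ is.

**Step 3. Case (E3″): during the stretch.** On $[\tau_1,\tau_2)\subset I$ the following hold.

- $U_v=0$, since $\gamma_v$ is closed.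
- By item 2 only gate $(v,j)$ of $v$ is open, so $D_v=1$ if and only if at least $\frac34g$ of the group-$j$ values are $1$.
- $N_v$ is silent by (E1).
- For each child $(v,j,l)$: its gate $\gamma$ is open, so $U=1$ if and only if $x_v=1$; $D=0$ by item 5 (or by truncation, at height $0$); and its $N$-process is silent by item 4.

These are exactly the rules of the local chain with $u=x_v$ and $y_l=x_{(v,j,l)}$. It starts in $A$, so by item 7 it ends with $x_v=1$. No value ring occurs at the gate flip time $\tau_2$, so $x_v(\tau_2)=1$.

**Step 4. Case (E3″): after the stretch.** On $[\tau_2,s)$ all gates of $v$ are closed by the definition of $\tau_2$, and $\gamma_v$ is closed, so rings of $F_v$ do nothing. By (E1) $N_v$ is silent. Hence $x_v(s-)=1$, which proves (b).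

## 13. A certificate fails with probability less than $1/100$

This section proves (c). Fix $s\in[0,h]$. If $G_v(s)$ fails, there is a first condition that fails, in the order (E1), (E2), the first clauses of (E3), items 1 to 7. We bound the probability that each condition fails while the preceding ones hold.

**Step 1. A bound over stretches.** Let $\Sigma$ be the set of open stretches $[a,b)$ of gates of $v$ with $a\in I$. It is $\mathcal A_v$-measurable. Since $|I|\le\theta$ and $v$ has $k$ gates, (G2) gives for measurable $\varphi\ge0$
$$E\sum_{[a,b)\in\Sigma}\varphi(b-a)\le k\theta p_0\,E\varphi(d)=20\,E\varphi(d),\qquad d\sim\mathrm{Exp}(1).\tag{3}$$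
If item 1 holds, then $[\tau_1,\tau_2)\in\Sigma$. So for conditions that concern what happens during $[\tau_1,\tau_2)$ we may sum the conditional failure probabilities, given $\mathcal A_v$, over all stretches in $\Sigma$, each with the group of its own gate.

**Step 2. Conditions on $N_v$ and on the gates of $v$.**

- (E1) fails with probability at most $2\varepsilon\theta$.
- (E2) fails with probability at most $k\cdot2p_0=2\kappa$, by (G1) with $L\le1$.
- Suppose that neither (E3′) nor the first clause of (E3″) holds. If $s<\theta$ then $I=[0,s]$ and one of the two holds. So $s\ge\theta$, and no gate of $v$ opens in $I$, which has length $\theta$. By (G5) and independence of the $k$ gates the probability is at most $(1-\frac12\theta p_0)^k\le e^{-\kappa\theta/2}=e^{-10}$.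
- Item 1: if it fails, then $\tau_1\le(s-\theta)^+<\tau_2$, by Step 1 of Section 10. So a gate of $v$ is open at the fixed time $(s-\theta)^+$. The probability is at most $kp_0=\kappa$.
- Item 2: if it fails, two gates of $v$ are simultaneously open at some time in $I$. Either both are open at the start of $I$, or the later of the two stretches opens in $I$ while the other gate is open. For an ordered pair of distinct gates, which are independent, the expected number of openings of the first in $I$ at which the second is open is $|I|p_0^2$. So the probability is at most $\frac{k^2}2p_0^2+k^2\theta p_0^2=\kappa^2(\frac12+\theta)=\kappa(\frac\kappa2+20)\le21\kappa$.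
- Item 3: if it fails, gate $(v,j)$ is open at some time in $[\tau_1-\theta,\tau_1)$, so it has a closing in that interval, and the last closing before $\tau_1$ is followed by the opening $\tau_1$ within $\theta$. This closing lies in $[(s-\theta)^+-\theta,s]$, of length at most $2\theta$. By (G4) and (G3) the probability is at most $k\cdot2\theta p_0r=40r\le10^{-3}$.

**Step 3. Conditions on the children during the stretch.**

- Item 4: given $\mathcal A_v$, the children's $N$-processes are unconditioned. For a stretch of length $d$, one of the $g$ processes rings with probability at most $2\varepsilon gd$. By (3) the total is at most $20\cdot2\varepsilon g=3200\varepsilon$.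
- Item 5: given $\mathcal A_v$, the $gk$ gates of the children in the group are stationary. For a stretch of length $d$, one of them is open at some time in it with probability at most $gkp_0(1+d)=g\kappa(1+d)$, by (G1). Since $E(1+d)=2$, (3) gives a total of at most $20\cdot2g\kappa=3200\kappa$.

**Step 4. Errors inherited from below.** This step shows why errors do not accumulate with the height. Item 6 becomes relevant only on the $\mathcal A_v$-event where (E2), the first clause of (E3″) and item 1 hold; there $\mathcal A_v$ determines $j$ and $\tau_1\in(0,h-1]$. The $\sigma$-fields $\mathcal H_{(v,j,l)}$ are independent of $\mathcal A_v$ and of each other. By (a) for the children and Fubini, the conditional probability given $\mathcal A_v$ that fewer than $\frac34g$ of the events $G_{(v,j,l)}(\tau_1)$ occur is $\phi(j,\tau_1)$. Here $\phi(j,t)$ is the probability that more than $g/4$ of the independent events $G_{(v,j,l)}(t)$, $1\le l\le g$, fail. Each fails with probability at most $q$ by induction. If more than $g/4=20$ fail, some set of exactly $20$ of them fails, and there are at most $2^g$ such sets. So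
$$\phi\le2^gq^{g/4}=\Big(\frac{16}{100}\Big)^{20}<10^{-15}.$$

**Step 5. The test.** Given $\mathcal A_v$, the processes $F_v$ and $F_{(v,j,l)}$ are unconditioned, so the conditional probability that the test over a given stretch fails is a function of its length only. Using this function as $\varphi$ in (3), its expectation at an $\mathrm{Exp}(1)$ length is $\delta_K$, and Lemma 3 bounds the failure of item 7 by $20\,\delta_K\le40e^{-10}$.

**Step 6. The sum.** Collect the coefficients: $\varepsilon$ appears with $2\theta+3200$; $\kappa$ with $2+1+21+3200=3224$; $e^{-10}$ with $1+40=41$. Hence
$$P(G_v(s)^c)\le(2\theta+3200)\varepsilon+3224\,\kappa+41e^{-10}+10^{-3}+10^{-15}.$$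
Here $(2\theta+3200)\varepsilon\le0.001$ by the choice of $\varepsilon$, $3224\cdot2^{-20}\le0.0031$ and $41e^{-10}\le0.0019$. The right side is therefore at most
$$0.001+0.0031+0.0019+0.001+10^{-15}<0.01=q .$$

This proves (c) and completes the induction. Lemma 6 gives Proposition 4, and Section 7 gives Theorem 1: for $J\equiv0$ on the set $S$ of Section 6, both models are uniformly positive and exponentially ergodic in $L_2(\nu)$, Model I is exponentially ergodic in the uniform norm, and Model II is not, nor is it ergodic. $\blacksquare$
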